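# Trace-class matrices inside $c_0\hat\otimes_\pi c_0$ and the uniform approximation property

## $c_0\hat\otimes_\pi c_0$ does not have the UAP

Throughout, scalars are $\mathbb K=\mathbb R$ or $\mathbb C$, and
$$X=c_0\hat\otimes_\pi c_0$$
is the completed projective tensor product of $c_0$ with itself. A Banach space $Z$ has the *uniform approximation property* (UAP) if there are a constant $K$ and a function $f:\mathbb N\to\mathbb N$ such that for every $E\subset Z$ with $\dim E=k$ there is a bounded linear operator $T$ on $Z$ which is the identity on $E$ and satisfies $\|T\|\le K$ and $\dim T(Z)\le f(k)$.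

**Theorem 1.** $X=c_0\hat\otimes_\pi c_0$ fails the UAP.

Let us unpack this. Look at the order of quantifiers in the definition. In every Banach space, Auerbach's lemma gives for each $k$-dimensional $E$ a projection $\Pi$ onto $E$ with $\|\Pi\|\le k$: take a basis $e_1,\dots,e_k$ of $E$ of unit vectors whose biorthogonal functionals have norm one, extend these by Hahn–Banach to norm-one functionals $e_i^*$, and put $\Pi=\sum_i e_i^*(\cdot)\,e_i$. So rank $k$ and norm $k$ are always available. The UAP asks for a norm bound $K$ that does not depend on $k$, and in return allows a rank $f(k)$ larger than $k$, which still may depend only on $k$ and not on the position of $E$. Failure of the UAP therefore means: for every $K$ there is a $k$ such that no finite number bounds the rank needed, over all $k$-dimensional $E$, by an operator of norm at most $K$ that fixes $E$ pointwise. Hilbert space is the easiest positive example: orthogonal projections give $K=1$, $f(k)=k$.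

Next, the space. On $V\otimes W$ the projective norm is $\|u\|_\pi=\inf\sum_i\|x_i\|\|y_i\|$ over all representations $u=\sum_i x_i\otimes y_i$, and $V\hat\otimes_\pi W$ is the completion. Three textbook facts will be used constantly: the closed unit ball is the closed convex hull of the tensors $x\otimes y$ with $\|x\|,\|y\|\le1$ (in finite dimensions, the convex hull); the dual of $V\hat\otimes_\pi W$ is the space of bounded bilinear forms on $V\times W$ with its usual norm; and operators $p,q$ on the factors give $p\otimes q$ with $\|p\otimes q\|\le\|p\|\|q\|$.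

An element $u\in X$ can be thought of as an infinite matrix $(u_{ij})$. For a finite set $\Gamma\subset\mathbb N$ let $R_\Gamma$ be the coordinate projection of $c_0$ onto $\ell_\infty(\Gamma)$. Since $R_\Gamma$ and the inclusion $\ell_\infty(\Gamma)\subset c_0$ have norm at most one, the space $\ell_\infty(\Gamma)\otimes_\pi\ell_\infty(\Gamma)$ of $\Gamma\times\Gamma$ matrices sits isometrically in $X$, and the restriction $u\mapsto u|_{\Gamma\times\Gamma}=(R_\Gamma\otimes R_\Gamma)u$ is a norm-one projection onto it. For $\Gamma=\{1,\dots,N\}$ we write $R_N$, $\rho_N=R_N\otimes R_N$ and $D_N=\ell_\infty^N\otimes_\pi\ell_\infty^N$.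

Two computations give a feeling for the norm of $D_N$. The all-one matrix is $\mathbf 1\otimes\mathbf 1$, so it has norm one. The identity matrix also has norm one: averaging over signs $\eta\in\{\pm1\}^N$ gives $I_N=\mathbb E_\eta\,\eta\otimes\eta$, so $\|I_N\|\le1$; and since each matrix entry is a functional of norm at most one, $\|I_N\|\ge1$.

The question is taken from "Unexpected Subspaces of Tensor Products". The background is this: $X$ is known to contain uniformly complemented copies of the spaces $\ell_2^n$, and the fourfold product $\hat\otimes_\pi^4c_0$ is known to fail the UAP.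

The method gives more than Theorem 1. Write $X^{(k)}$ for the $k$-th dual, $H=\ell_2$, and let $S_1^n,S_2^n,M_n$ be the $n\times n$ matrices over $\mathbb K$ with the trace, Hilbert–Schmidt and operator norm. $S_1(H)$ is the trace class. We use the dualities $(S_1^n)^*=M_n$ and $S_1(H)^*=B(H)$ through $\langle a,x\rangle=\operatorname{tr}(ax)$. The constant $K_G$ is the one in Grothendieck's inequality, recalled below.

**Theorem 2.**
(a) $Y=\big(\bigoplus_nS_1^n\big)_{c_0}$ is isomorphic to a $K_G$-complemented subspace of $X$.
(b) $B(H)$ is isomorphic to a complemented subspace of $X^{***}$. Hence $X^{(k)}$ fails the approximation property (AP) for all $k\ge3$, although $X$ and $X^*$ have the metric approximation property (MAP).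
(c) $X^{(k)}$ fails the UAP for every $k\ge0$. In particular $X^*=L(c_0,\ell_1)=\ell_1\hat\otimes_\varepsilon\ell_1$ fails the UAP.

**Theorem 3.** Let $V_1,\dots,V_m$ be nonzero $\mathcal L_\infty$-spaces (e.g. $c_0$, $\ell_\infty$, $C(K)$). Then $V_1\hat\otimes_\pi\cdots\hat\otimes_\pi V_m$ has the UAP if and only if at most one $V_i$ is infinite-dimensional. In particular $\hat\otimes_\pi^mc_0$ has the UAP if and only if $m=1$.

The definition of an $\mathcal L_\infty$-space is recalled in the last section, where it is first used.

## AP, MAP, UAP, and why the third dual enters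

**Definition.** $Z$ has the AP if for every compact $C\subset Z$ and $\delta>0$ there is a bounded finite-rank operator $T$ on $Z$ with $\|Tx-x\|\le\delta$ for all $x\in C$. It has the MAP if $T$ can always be chosen with $\|T\|\le1$.

For instance, finite-rank contractions $T_n$ with $T_nx\to x$ for every $x$ give the MAP: take a finite $\delta$-net of $C$ and $n$ so large that $\|T_ny-y\|\le\delta$ on the net; then $\|T_nx-x\|\le3\delta$ on $C$.

**Lemma 4.** (i) The UAP implies the AP. (ii) Let $p:A\to B$ and $q:B\to A$ be bounded with $qp=\mathrm{id}_A$. If $B$ has the AP, so does $A$. If $B$ has the UAP with $(K,f)$, then $A$ has it with $(\|p\|\|q\|K,f)$.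

*Proof.* (i) Given a compact $C$ and $\delta>0$, let $E$ be the span of a finite $\delta$-net of $C$, and let $T$ be the operator from the definition. For $x\in C$ choose $y$ in the net with $\|x-y\|\le\delta$. As $Ty=y$, $\|Tx-x\|\le\|T(x-y)\|+\|y-x\|\le(K+1)\delta$.

(ii) If $C\subset A$ is compact, so is $p(C)$. A finite-rank $T$ with $\|Tz-z\|\le\delta$ on $p(C)$ gives $\|qTpx-x\|=\|q(Tpx-px)\|\le\|q\|\delta$ on $C$. If $E\subset A$ has dimension $k$, then so does $p(E)$, because $p$ is injective. Take $T$ for $p(E)$. Then $qTp$ is the identity on $E$, has norm at most $\|p\|\|q\|K$ and rank at most $f(k)$. $\square$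

In the situation of (ii) we say that $\mathrm{id}_A$ factors through $B$ with constant $\|p\|\|q\|$. Then $p$ is an isomorphism onto $p(A)$, and $pq$ is a projection of $B$ onto $p(A)$. By (ii), the UAP is invariant under isomorphism.

A small convention: if $Z$ has the UAP with $(K,f)$ and $\dim E\le k$, then the required $T$ exists with rank at most $m(k)=\max_{j\le k}f(j)$. For $E=\{0\}$ take $T=0$.

A natural first hope is to show that $X$ fails the UAP by showing that it fails the AP. This is impossible.

**Lemma 5.** $X$ has the MAP.

*Proof.* The operators $\rho_n=R_n\otimes R_n$ are finite-rank contractions. On elementary tensors $\|x\otimes y-R_nx\otimes R_ny\|\le\|x-R_nx\|\|y\|+\|x\|\|y-R_ny\|\to0$. By linearity, density and $\|\rho_n\|\le1$, $\rho_nu\to u$ for all $u\in X$. $\square$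

So the uniformity has to be used, and the way to use it is duality: we shall prove that the UAP passes from $Z$ to $Z^{**}$. If $X$ had the UAP, then $X^{**}$ and $X^{(4)}$ would have it, hence the AP. So it is enough to find the failure of the AP somewhere high up among the duals of $X$. We shall find it in $X^{***}$, in the shape of $B(\ell_2)$. The cited facts are these.

* (GI) *Grothendieck's inequality.* There is $K_G<\infty$ such that if a finite matrix $b$ satisfies $|\sum b_{ij}s_it_j|\le\max|s_i|\max|t_j|$ for all scalars $s_i,t_j$, then $|\sum b_{ij}\langle x_i,y_j\rangle|\le K_G\max\|x_i\|\max\|y_j\|$ for all vectors in any Hilbert space over $\mathbb K$.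
* (LR) *Principle of local reflexivity (Lindenstrauss–Rosenthal).* For finite-dimensional $M\subset Z^{**}$, $N\subset Z^*$ and $\varepsilon>0$ there is a linear $A:M\to Z$ with $\|A\|\le1+\varepsilon$ and $\varphi(A\Phi)=\Phi(\varphi)$ for $\Phi\in M$, $\varphi\in N$.
* (Gr) *Grothendieck.* If $Z^*$ has the AP, so does $Z$ (Lindenstrauss–Tzafriri, *Classical Banach Spaces I*, Thm 1.e.7).
* (Sz) *Szankowski.* Complex $B(\ell_2)$ fails the AP (Acta Math. 147 (1981)).

We need (Sz) for real scalars as well. Let $H_{\mathbb R}$ be real $\ell_2$. A complex operator matrix $x$ on complex $H$ splits as $x=a+ib$ with real matrices $a=\frac12(x+\bar x)$ and $b=\frac1{2i}(x-\bar x)$, where $\bar x$ has conjugated entries; so $\|a\|,\|b\|\le\|x\|\le\|a\|+\|b\|$, and $B(H)=B(H_{\mathbb R})+iB(H_{\mathbb R})$ up to an equivalent norm. Suppose $B(H_{\mathbb R})$ had the AP. Given a compact $C\subset B(H)$, the set $\operatorname{Re}C\cup\operatorname{Im}C$ of all the $a$'s and $b$'s is compact; let $T$ be a real finite-rank operator with $\|Ty-y\|\le\delta$ on it. Then $a+ib\mapsto Ta+iTb$ is complex-linear,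 has finite rank and moves the points of $C$ by at most $2\delta$. So complex $B(H)$ would have the AP, against (Sz).

Since $B(H)=S_1(H)^*$, the aim is to put the finite-dimensional trace classes $S_1^n$ into $X$, uniformly complemented.

## Two ways of looking for $S_1^n$, and where they stop

The first attempt starts from the known copies of $\ell_2^n$. Suppose $p_n:\ell_2^n\to X$, $q_n:X\to\ell_2^n$ satisfy $q_np_n=\mathrm{id}$ and $\|p_n\|\|q_n\|\le C$. The unit ball of $S_1^n$ is the convex hull of the matrices $xy^t$ with $\|x\|_2,\|y\|_2\le1$ (singular value decomposition), that is, $S_1^n=\ell_2^n\otimes_\pi\ell_2^n$. So $p_n\otimes p_n$ and $q_n\otimes q_n$ factor $\mathrm{id}_{S_1^n}$ through $X\hat\otimes_\pi X=\hat\otimes_\pi^4c_0$ with constant $C^2$. This puts the $S_1^n$ into the fourfold product, uniformly complemented. It stops there: each $\ell_2^n$ uses up two factors $c_0$, and two Hilbert spaces are needed. Inside $X$ itself we only have the $\ell_2^n$, and complemented copies of $\ell_2^n$ do not contradict the UAP, since $\ell_2$ has it.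

The second attempt: elements of $D_n$ are $n\times n$ matrices, so compare the two norms on the same matrix. If $\|x\|_2,\|y\|_2\le1$, then $\|xy^t\|_{D_n}=\|x\|_\infty\|y\|_\infty\le1$, so the identity map $S_1^n\to D_n$ is a contraction. But the way back is bad: $\mathbf 1\otimes\mathbf 1$ has norm $1$ in $D_n$ and trace norm $n$. The identity matrix does the same damage. So this identification has constant at least $n$.

The second failure is instructive once we have the right upper bound for the norm of $X$.

**Lemma 6.** Let $\Gamma\subset\mathbb N$ be finite, let $x_\gamma,y_\delta$ $(\gamma,\delta\in\Gamma)$ be vectors in a Hilbert space, and let $u_{\gamma\delta}=\langle x_\gamma,y_\delta\rangle$ on $\Gamma\times\Gamma$ and $u_{\gamma\delta}=0$ elsewhere. Then $\|u\|_X\le K_G\max_\gamma\|x_\gamma\|\max_\delta\|y_\delta\|$.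

*Proof.* The norm of $u$ in $X$ is its norm in $\ell_\infty(\Gamma)\otimes_\pi\ell_\infty(\Gamma)$. By duality this is the supremum of $|\sum b_{\gamma\delta}u_{\gamma\delta}|$ over bilinear forms $b$ of norm at most one on $\ell_\infty(\Gamma)\times\ell_\infty(\Gamma)$. Such a $b$ satisfies the hypothesis of (GI), so $|\sum b_{\gamma\delta}\langle x_\gamma,y_\delta\rangle|\le K_G\max\|x_\gamma\|\max\|y_\delta\|$. $\square$

Compare this with the trace norm: by polar decomposition, $a=bc$ with $\|b\|_2\|c\|_2=\|a\|_1$. The entries of $a=bc$ are inner products of rows of $b$ with (conjugated) columns of $c$. Lemma 6 sees only the *longest* row and the *longest* column, while $\|b\|_2$ and $\|c\|_2$ add up the squares of all of them. That is where the factor $n$ got lost. The remedy is to use a larger index set and vectors that all have the full length. The vectors $cg$, with $g$ running over a group of unitary matrices, lie in the Hilbert space $S_2^n$ and all have length exactly $\|c\|_2$. The group should be finite, so that it can index finitely many coordinates of $c_0$, and rich enough that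 $a$ can be recovered by averaging.

## Signed permutation matrices factor $\mathrm{id}_{S_1^n}$

Let $G_n$ be the group of signed permutation matrices
$$g_{ij}=\epsilon_i\,\mathbf 1[i=\sigma(j)],\qquad\epsilon\in\{\pm1\}^n,\ \sigma\in\mathrm{Sym}(n),$$
and let $\mathbb E$ denote the uniform average over $G_n$. These matrices are real orthogonal: $g^{-1}=g^t=g^*$.

**Lemma 7.** For all $i,j,k,l$,
$$\mathbb E\,g_{ij}g_{kl}=\tfrac1n\,\delta_{ik}\delta_{jl}.\tag{1}$$

*Proof.* The average equals $\mathbb E[\epsilon_i\epsilon_k]\cdot\Pr[\sigma(j)=i,\ \sigma(l)=k]$. The first factor is $\delta_{ik}$. If $i=k$, the event says $\sigma(j)=\sigma(l)=i$, which forces $j=l$ and then has probability $1/n$. $\square$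

For $n=2$ this can be seen on the eight matrices of $G_2$: $g_{11}^2$ is $1$ on the four diagonal ones and $0$ on the other four, with average $\frac12$; $g_{11}g_{12}$ vanishes identically; $g_{11}g_{22}$ is $\epsilon_1\epsilon_2$ on the diagonal ones and averages to $0$.

Define, for $a\in S_1^n$ and $u:G_n\times G_n\to\mathbb K$,
$$(J_na)(g,h)=\operatorname{tr}(a\,g\,h^{-1}),\qquad Q_nu=n\,\mathbb E_{g,h}\,u(g,h)\,h\,g^{-1}.\tag{2}$$

Try $J_n$ by hand first, for $a=v^tv$ with a real unit row vector $v$. Then $\|a\|_1=1$ and
$$(J_na)(g,h)=\operatorname{tr}(v^tv\,g\,h^t)=\sum_{k=1}^n(vg)_k(vh)_k,\qquad (vg)_k=\epsilon_{\sigma(k)}v_{\sigma(k)}.$$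
So $J_na=\sum_kr_k\otimes r_k$ with $r_k(g)=(vg)_k$, and $\|r_k\|_\infty=\|v\|_\infty$. The triangle inequality bounds the projective norm by $n\|v\|_\infty^2$. Averaging over signs $\eta$, as for $I_N$, gives $J_na=\mathbb E_\eta\big(\sum_k\eta_kr_k\big)\otimes\big(\sum_k\eta_kr_k\big)$ and the bound $\|v\|_1^2$. For $v=(1,0,\dots,0)$ the second bound is $1$; for $v=(1,\dots,1)/\sqrt n$ the first one is $1$. But for $v_1=\frac1{\sqrt2}$ and all other $v_i=\frac1{\sqrt{2(n-1)}}$ (with $n\ge2$) the first bound is $\frac n2$ and the second is $\frac n2+\sqrt{n-1}$, so neither device, used as it stands, is uniform in $n$. Lemma 6 is: $J_na$ is the matrix of inner products of the unit vectors $vg$ and $vh$, so $\|J_na\|\le K_G$. For general $a$ we shall use the vectors $cg$ announced above.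

**Proposition 8.** (i) $Q_nJ_n=\mathrm{id}_{S_1^n}$. (ii) $\|Q_n:\ell_\infty(G_n)\otimes_\pi\ell_\infty(G_n)\to S_1^n\|\le1$.

**Step 1: averaging recovers $a$.** Fix $h$ and put $x=gh^{-1}$. When $g$ is uniform on $G_n$, so is $x$, and $hg^{-1}=x^{-1}=x^t$. Hence $Q_nJ_na=n\,\mathbb E_x\operatorname{tr}(ax)\,x^t$. Since $\operatorname{tr}(ax)=\sum_{i,j}a_{ji}x_{ij}$ and $(x^t)_{kl}=x_{lk}$, its $(k,l)$ entry is, by (1),
$$n\sum_{i,j}a_{ji}\,\mathbb E\,x_{ij}x_{lk}=n\sum_{i,j}a_{ji}\,\tfrac1n\,\delta_{il}\,\delta_{jk}=a_{kl}.$$

**Step 2: Bessel's inequality pays for the factor $n$.** The unit ball of $\ell_\infty(G_n)\otimes_\pi\ell_\infty(G_n)$ is the convex hull of the tensors $u=s\otimes t$ with $|s|,|t|\le1$, so it suffices to consider these. For such $u$,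
$$Q_nu=n\,\mathbb E_{g,h}\,s(g)t(h)\,h\,g^{-1}=n\,BA,\qquad B=\mathbb E\,t(h)\,h,\quad A=\mathbb E\,s(g)\,g^t.$$
By (1) the $n^2$ real functions $h\mapsto\sqrt n\,h_{ij}$ are orthonormal in $L_2(G_n)$. Bessel's inequality gives
$$\|B\|_2^2=\sum_{i,j}|\mathbb E\,t(h)h_{ij}|^2=\frac1n\sum_{i,j}\big|\mathbb E\,t(h)\sqrt n\,h_{ij}\big|^2\le\frac1n\,\mathbb E|t|^2\le\frac1n,$$
and in the same way $\|A\|_2^2\le\frac1n$. Hence $\|Q_nu\|_1\le n\|B\|_2\|A\|_2\le1$. $\square$

## The $c_0$-sum of all $S_1^n$ is complemented in $X$

Now we place all $n$ on the diagonal at once. The point to watch is that the norm of the block-diagonal matrix must be controlled by the *maximum* of the block norms. Lemma 6 does this, because vectors belonging to different blocks can be put into orthogonal Hilbert spaces.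

**Proposition 9 (Theorem 2(a)).** Let $Y=\big(\bigoplus_nS_1^n\big)_{c_0}$. There are operators $J:Y\to X$ and $Q:X\to Y$ with $QJ=\mathrm{id}_Y$, $\|J\|\le K_G$ and $\|Q\|\le1$. In particular $JQ$ is a projection of norm at most $K_G$ onto the isomorphic copy $J(Y)$ of $Y$.

*Proof.* Choose disjoint finite sets $\Gamma_n\subset\mathbb N$ and identify $\Gamma_n$ with $G_n$.

**Step 1: definition and norm of $J$.** For a finitely supported $a=(a_n)_{n\le N}$ let $Ja$ be the matrix equal to $J_na_n$ on $\Gamma_n\times\Gamma_n$ for $n\le N$ and to $0$ elsewhere. This is linear in $a$. From the polar decomposition $a_n=v_n|a_n|$ put $b_n=v_n|a_n|^{1/2}$ and $c_n=|a_n|^{1/2}$, so that $a_n=b_nc_n$ and $\|b_n\|_2,\|c_n\|_2\le\|a_n\|_1^{1/2}$. With $\langle x,y\rangle=\operatorname{tr}(xy^*)$ on $S_2^n$,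
$$\operatorname{tr}(a_n\,g\,h^{-1})=\operatorname{tr}(c_n\,g\,h^{-1}b_n)=\operatorname{tr}\big(c_ng\,(b_n^*h)^*\big)=\langle c_ng,\,b_n^*h\rangle.\tag{3}$$
In the Hilbert space $\bigoplus_{n\le N}S_2^n$ put, for $\gamma\in\Gamma_n$ corresponding to $g\in G_n$, $x_\gamma=c_ng$ and $y_\gamma=b_n^*g$, both in the $n$-th summand. Let $\Gamma=\bigcup_{n\le N}\Gamma_n$. Then $(Ja)_{\gamma\delta}=\langle x_\gamma,y_\delta\rangle$ for all $\gamma,\delta\in\Gamma$: inside a block this is (3), and between different blocks both sides vanish. Since $g$ is unitary, $\|x_\gamma\|=\|c_n\|_2$ and $\|y_\gamma\|=\|b_n\|_2$. Lemma 6 yields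
$$\|Ja\|_X\le K_G\,\max_n\|a_n\|_1^{1/2}\,\max_n\|a_n\|_1^{1/2}=K_G\max_n\|a_n\|_1 .$$
Finitely supported sequences are dense in $Y$, so $J$ extends to $Y$ with $\|J\|\le K_G$.

**Step 2: definition and norm of $Q$.** Put $Qu=\big(Q_n(u|_{\Gamma_n\times\Gamma_n})\big)_n$. Restriction to $\Gamma_n\times\Gamma_n$ is a contraction from $X$ to $\ell_\infty(\Gamma_n)\otimes_\pi\ell_\infty(\Gamma_n)$, so by Proposition 8(ii) each coordinate of $Q$ is a contraction, and $\sup_n\|(Qu)_n\|_1\le\|u\|$. If $u\in c_{00}\otimes c_{00}$, then $u$ has finitely many nonzero entries and $Qu$ is finitely supported. As $c_{00}\otimes c_{00}$ is dense in $X$ and $Y$ is closed in the $\ell_\infty$-sum, $Q$ maps all of $X$ into $Y$, with $\|Q\|\le1$.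

**Step 3: $QJ=\mathrm{id}_Y$.** On finitely supported sequences this is Proposition 8(i) in each coordinate; by continuity it holds on $Y$. $\square$

## $B(\ell_2)$ is complemented in $X^{***}$

Because the $S_1^n$ are finite-dimensional, the duals of $Y$ are explicit: $Y^*=\big(\bigoplus M_n\big)_{\ell_1}$ and $Y^{**}=\big(\bigoplus S_1^n\big)_{\ell_\infty}$. The next dual no longer has such a simple description, but it is large enough to contain $B(H)$.

**Proposition 10.** $\mathrm{id}_{B(H)}$ factors through $X^{***}$. Hence $B(H)$ is isomorphic to a complemented subspace of $X^{***}$, and $X^{***}$ fails the AP.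

**Step 1: reduction from $X^{***}$ to $W^*$, where $W=Y^{**}$.** From $QJ=\mathrm{id}_Y$ we get $Q^{**}J^{**}=\mathrm{id}_W$, and taking adjoints once more,
$$J^{***}Q^{***}=\mathrm{id}_{W^*},\qquad Q^{***}:W^*\to X^{***},\quad J^{***}:X^{***}\to W^*.$$
So it is enough to factor $\mathrm{id}_{B(H)}$ through $W^*$.

**Step 2: factoring $\mathrm{id}_{B(H)}$ through $W^*$.** Let $P_n$ be the orthogonal projection onto the span of the first $n$ basis vectors, and identify $P_naP_n$ with an $n\times n$ matrix. Let $\mathcal U$ be a free ultrafilter on $\mathbb N$. Define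
$$j:S_1(H)\to W,\quad j(a)=(P_naP_n)_n;\qquad k:B(H)\to W^*,\quad k(x)\big((a_n)_n\big)=\lim_{\mathcal U}\operatorname{tr}(a_nP_nxP_n).$$
Both are linear. They are contractions, since $\|P_naP_n\|_1\le\|a\|_1$ and $|\operatorname{tr}(a_nP_nxP_n)|\le\|a_n\|_1\|x\|$. For $a\in S_1(H)$ and $x\in B(H)$,
$$(j^*kx)(a)=k(x)(ja)=\lim_{\mathcal U}\operatorname{tr}(P_naP_n\,x)=\operatorname{tr}(ax),$$
because $P_naP_n\to a$ in trace norm: this is clear for rank-one $a$, hence for finite-rank $a$, and it extends to $S_1(H)$ by density and contractivity. Thus $j^*k=\mathrm{id}_{B(H)}$.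

**Step 3: conclusion.** Combining, $\mathrm{id}_{B(H)}=(j^*J^{***})(Q^{***}k)$. If $X^{***}$ had the AP, then by Lemma 4(ii) so would $B(H)$, contradicting (Sz). $\square$

## The UAP passes to the bidual

The AP gives no control of ranks, and a limit of finite-rank operators need not have finite rank. A bound on the rank, however, survives weak* limits, since it is expressed by the vanishing of determinants. This is why the UAP goes up to the bidual.

**Lemma 11.** If $Z$ has the UAP with $(K,f)$, then $Z^{**}$ has the UAP with constant $K$ and function $m(k)=\max_{j\le k}f(j)$.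

*Proof.* Let $E\subset Z^{**}$ with $\dim E=k$, and write $m=m(k)$.

**Step 1: push $E$ down to $Z$ and use the UAP there.** Let $I$ be the set of triples $\alpha=(M,N,\varepsilon)$ with $M,N$ finite-dimensional, $E\subset M\subset Z^{**}$, $N\subset Z^*$ and $\varepsilon>0$, directed by enlarging $M$ and $N$ and decreasing $\varepsilon$. Let $A_\alpha:M\to Z$ be given by (LR). As $\dim A_\alpha(E)\le k$, there is an operator $T_\alpha$ on $Z$ that is the identity on $A_\alpha(E)$, with $\|T_\alpha\|\le K$ and rank at most $m$.

**Step 2: pass to the limit.** The sets $\{\beta:\beta\ge\alpha\}$ have the finite intersection property because $I$ is directed; let $\mathcal U$ be an ultrafilter on $I$ containing all of them. For $\Phi\in Z^{**}$ and $\varphi\in Z^*$ put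
$$(T\Phi)(\varphi)=\lim_{\mathcal U}\varphi(T_\alpha A_\alpha\Phi).$$
The expression is defined for those $\alpha$ with $\Phi\in M$, and these form a set in $\mathcal U$. For given $\varepsilon_0>0$ the set of $\alpha$ with $\varepsilon\le\varepsilon_0$ also lies in $\mathcal U$, and on it $|\varphi(T_\alpha A_\alpha\Phi)|\le K(1+\varepsilon_0)\|\varphi\|\|\Phi\|$. So the limit exists, is linear in $\varphi$, and is bounded by $K\|\varphi\|\|\Phi\|$. It is linear in $\Phi$ too: for $\Phi,\Psi$ use the $\alpha$ with $\Phi,\Psi\in M$, where $T_\alpha A_\alpha$ is linear. Thus $T$ is an operator on $Z^{**}$ with $\|T\|\le K$.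

**Step 3: $T$ is the identity on $E$.** Let $\Phi\in E$. Then $T_\alpha A_\alpha\Phi=A_\alpha\Phi$ for all $\alpha$, and $\varphi(A_\alpha\Phi)=\Phi(\varphi)$ as soon as $\varphi\in N$. Hence $(T\Phi)(\varphi)=\Phi(\varphi)$ for all $\varphi$.

**Step 4: the rank of $T$ is at most $m$.** Suppose $T\Phi_0,\dots,T\Phi_m$ are linearly independent. As functionals on $Z^*$ they are linearly independent, so the map $\varphi\mapsto\big((T\Phi_i)(\varphi)\big)_i$ from $Z^*$ to $\mathbb K^{m+1}$ is onto, and there are $\varphi_0,\dots,\varphi_m\in Z^*$ with $\det[(T\Phi_i)(\varphi_j)]\ne0$. But the determinant is continuous, so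
$$\det\big[(T\Phi_i)(\varphi_j)\big]=\lim_{\mathcal U}\det\big[\varphi_j(T_\alpha A_\alpha\Phi_i)\big]=0,$$
since for each relevant $\alpha$ the $m+1$ vectors $T_\alpha A_\alpha\Phi_i$ lie in a space of dimension at most $m$ and are linearly dependent. This is a contradiction. $\square$

*Proof of Theorem 1.* Suppose $X$ has the UAP. By Lemma 11, applied twice, $X^{(4)}$ has the UAP, and by Lemma 4(i) it has the AP. Since $X^{(4)}$ is the dual of $X^{***}$, (Gr) shows that $X^{***}$ has the AP. This contradicts Proposition 10. $\blacksquare$

## Approximation properties of the duals of $X$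

*Proof of Theorem 2.* Part (a) is Proposition 9.

**Step 1: failure of the AP from the third dual on.** The first claim in (b) and the case $k=3$ are Proposition 10. If $X^{(k)}$ had the AP for some $k>3$, then applying (Gr) $k-3$ times would give the AP for $X^{***}$, a contradiction.

**Step 2: the MAP for $X$.** This is Lemma 5.

**Step 3: the MAP for $X^*$.** A bounded bilinear form on $c_0\times c_0$ is $(x,y)\mapsto\langle Sx,y\rangle$ with $S\in L(c_0,\ell_1)$, so $X^*=L(c_0,\ell_1)$. Under this identification $\rho_n^*=(R_n\otimes R_n)^*$ maps $S$ to $R_n^*SR_n$. These are finite-rank contractions on $X^*$, so we only need $R_n^*SR_n\to S$ in norm for every $S$.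

For $\varphi\in\ell_\infty=\ell_1^*$ all sums $\sum_{i\in F}|\varphi(Se_i)|$, $F$ finite, are at most $\|S\|\|\varphi\|$, so the series $\sum_iSe_i$ is weakly unconditionally Cauchy in $\ell_1$. The space $\ell_1$ contains no copy of $c_0$: the unit vectors of $c_0$ converge weakly but not in norm to $0$, while in $\ell_1$ weakly convergent sequences converge in norm (Schur). By the Bessaga–Pełczyński theorem $\sum_iSe_i$ converges unconditionally. For an unconditionally convergent series the tails are small uniformly over bounded multipliers, hence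
$$\|S-SR_n\|=\sup\Big\{\Big\|\sum_{i>n}x_iSe_i\Big\|:\ x\in c_0,\ \|x\|_\infty\le1\Big\}\longrightarrow0 .$$
So $S$ is a norm limit of finite-rank operators and therefore compact. The $R_n^*$ are the coordinate projections of $\ell_1$; they are contractions converging pointwise to the identity, hence uniformly on the relatively compact image of the unit ball under $S$, which says $\|R_n^*S-S\|\to0$. Finally
$$\|R_n^*SR_n-S\|\le\|R_n^*(SR_n-S)\|+\|R_n^*S-S\|\longrightarrow0 .$$

**Step 4: $X^*=\ell_1\hat\otimes_\varepsilon\ell_1$.** For a matrix $b$ with finitely many nonzero entries, the injective norm is $\sup|\sum b_{ij}s_it_j|$ over $s,t$ in the unit ball of $\ell_\infty$. Only finitely many coordinates matter, so it equals the norm of $b$ as a bilinear form on $c_0\times c_0$. Such matrices are dense in $\ell_1\hat\otimes_\varepsilon\ell_1$, and by Step 3 they are dense in $X^*$. So the two spaces coincide isometrically.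

**Step 5: part (c).** If $X^{(k)}$ had the UAP for some $k\ge0$, then by Lemma 11, applied twice, $X^{(k+4)}$ would have the UAP, hence the AP. As $k+4\ge3$, this contradicts (b). The case $k=1$ together with Steps 3 and 4 is the statement about $X^*$. $\blacksquare$

The argument does not decide whether $X^{**}$ has the AP.

## Projective products of $\mathcal L_\infty$-spaces

**Definition.** $V$ is an $\mathcal L_{\infty,\lambda}$-space if every finite-dimensional $E\subset V$ lies in a finite-dimensional $F\subset V$ for which there is an isomorphism $u:F\to\ell_\infty^N$ onto some $\ell_\infty^N$ with $\|u\|\le1$ and $\|u^{-1}\|\le\lambda$. It is an $\mathcal L_\infty$-space if this holds for some $\lambda$.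

Applying Hahn–Banach to each coordinate of $u$, we extend $u$ to $\tilde u:V\to\ell_\infty^N$ with $\|\tilde u\|\le1$.

As an example take $c_0$. Let $\dim E=k\ge1$, $0<\varepsilon<1$, let $\Pi$ be a projection of $c_0$ onto $E$ with $\|\Pi\|\le k$, and choose $n$ with $\|(I-R_n)|_E\|\le\varepsilon/k$. Then $A=I-(I-R_n)\Pi$ satisfies $\|A-I\|\le\varepsilon$, so $A$ is invertible with $\|A^{-1}\|\le(1-\varepsilon)^{-1}$, and $Ae=R_ne$ for $e\in E$. So $F=A^{-1}(\ell_\infty^n)$ contains $E$, and $u=(1+\varepsilon)^{-1}A|_F$ works with $\lambda=(1+\varepsilon)/(1-\varepsilon)$.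

The next lemma converts "almost the identity on $E$" into "the identity on $E$"; it will be used in both directions of Theorem 3.

**Lemma 12.** Let $S$ be an operator on $Z$, let $\dim E=k\ge1$, let $\Pi$ be a projection of $Z$ onto $E$ with $\|\Pi\|\le k$, and suppose $\|(I-S)|_E\|\le1/k$. Then $S'=S+(I-S)\Pi$ is the identity on $E$, $\|S'\|\le\|S\|+1$ and $\operatorname{rank}S'\le\operatorname{rank}S+k$.

*Proof.* For $e\in E$, $S'e=Se+e-Se=e$. As $\Pi$ has values in $E$, $\|(I-S)\Pi\|\le\frac1k\cdot k=1$, and its rank is at most $k$. $\square$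

*Proof of Theorem 3, necessity.* Suppose two of the factors are infinite-dimensional. Reordering the factors is isometric, so let these be $V_1,V_2$, with constants $\lambda_1,\lambda_2$, and suppose the full product has the UAP.

**Step 1: find $D_N$ in the product, uniformly complemented.** Let $i\in\{1,2\}$ and $N\in\mathbb N$. As $V_i$ is infinite-dimensional, there is $F\subset V_i$ as in the definition with $n=\dim F\ge N$. The composition
$$\ell_\infty^N\hookrightarrow\ell_\infty^n\xrightarrow{\ u^{-1}\ }F\subset V_i\xrightarrow{\ \tilde u\ }\ell_\infty^n\to\ell_\infty^N,$$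
where the last arrow is the projection onto the first $N$ coordinates, is the identity. So $\mathrm{id}_{\ell_\infty^N}$ factors through $V_i$ with constant $\lambda_i$. Tensoring these two factorizations, $\mathrm{id}_{D_N}$ factors through $V_1\hat\otimes_\pi V_2$ with constant $\lambda_1\lambda_2$. Next, choose unit vectors $v_j\in V_j$ and norm-one functionals $\varphi_j$ with $\varphi_j(v_j)=1$ for $j\ge3$. The contractions $w\mapsto w\otimes v_3\otimes\cdots\otimes v_m$ and $x_1\otimes\cdots\otimes x_m\mapsto\varphi_3(x_3)\cdots\varphi_m(x_m)\,x_1\otimes x_2$ factor the identity of $V_1\hat\otimes_\pi V_2$ through the full product.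

By Lemma 4(ii) there are $K$ and $f$ such that *all* $D_N$ have the UAP with the same $(K,f)$. Hence, with $m(k)=\max_{j\le k}f(j)$, for every $N$ and every $E'\subset D_N$ with $\dim E'\le k$ there is an operator $T$ on $D_N$ that is the identity on $E'$, with $\|T\|\le K$ and $\operatorname{rank}T\le m(k)$.

**Step 2: then $X$ would have the UAP.** Let $E\subset X$ with $\dim E=k\ge1$, and let $\Pi$ be a projection of $X$ onto $E$ with $\|\Pi\|\le k$. By the proof of Lemma 5, $\rho_N\to I$ uniformly on the unit ball of $E$; choose $N$ with $\|(I-\rho_N)|_E\|\le1/k$. Take $T$ on $D_N$ for $E'=\rho_N(E)$, and put $S=T\rho_N:X\to D_N\subset X$. Then $\|S\|\le K$, $\operatorname{rank}S\le m(k)$, and $S|_E=\rho_N|_E$, so $\|(I-S)|_E\|\le1/k$. By Lemma 12, $S'$ is the identity on $E$, with norm at most $K+1$ and rank at most $m(k)+k$. So $X$ has the UAP, contradicting Theorem 1.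

Only the uniform factorization of $\mathrm{id}_{\ell_\infty^N}$ through $V_1$ and $V_2$ was used about these two spaces. So this direction holds for all $V_1,V_2$ that contain uniformly complemented $\ell_\infty^N$'s.

*Proof of Theorem 3, sufficiency.*

**Step 3: every $\mathcal L_{\infty,\lambda}$-space $V$ has the UAP.** Let $E\subset V$ with $\dim E=k\ge1$; take $F\supset E$, $u$, $\tilde u$ as above and $E_1=u(E)\subset\ell_\infty^N$. The idea is that on the small space $E_1$ most of the $N$ coordinate functionals nearly repeat one another.

The restrictions to $E_1$ of the coordinate functionals lie in the unit ball of the $k$-dimensional space $E_1^*$. This ball is covered by $p(k)=(4k+1)^{2k}$ sets of diameter at most $1/k$. Indeed, let $r\in\{k,2k\}$ be the real dimension of $E_1^*$ and take a maximal set of points in the ball with mutual distances at least $\frac1{2k}$. The closed balls of radius $\frac1{2k}$ around them cover the unit ball. The open balls of radius $\frac1{4k}$ around them are disjoint and lie in the ball of radius $1+\frac1{4k}$, so comparing volumes there are at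 most $(4k+1)^r\le p(k)$ points.

Accordingly, partition $\{1,\dots,N\}$ into at most $p(k)$ classes such that two coordinates in the same class differ, as functionals on $E_1$, by at most $1/k$ in norm. Choose a representative $i_D$ in each class $D$ and define $P$ on $\ell_\infty^N$ by $(Pz)_i=z_{i_D}$ for $i\in D$. Then $\|P\|\le1$, $\operatorname{rank}P\le p(k)$, and $\|Pz-z\|\le\|z\|/k$ for $z\in E_1$. Let $\Pi$ be a projection of $\ell_\infty^N$ onto $E_1$ with $\|\Pi\|\le k$. By Lemma 12, $P'=P+(I-P)\Pi$ is the identity on $E_1$, has norm at most $2$ and rank at most $p(k)+k$. Put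
$$T=u^{-1}P'\tilde u:V\to F\subset V.$$
For $e\in E$ we have $\tilde ue=ue\in E_1$, so $Te=u^{-1}ue=e$. Moreover $\|T\|\le2\lambda$ and $\operatorname{rank}T\le p(k)+k$, with bounds that do not involve $N$.

**Step 4: finite-dimensional factors do no harm.** Suppose at most one factor is infinite-dimensional; let $V$ be that factor, or any factor if there is none. The product is $V\hat\otimes_\pi G$, where $G$ is the product of the remaining factors ($G=\mathbb K$ if $m=1$) and $d=\dim G$ satisfies $1\le d<\infty$. Let $g_1,\dots,g_d$ be a basis of $G$ with coordinate functionals $g_i^*$. The map $(x_i)\mapsto\sum_ix_i\otimes g_i$ from $V^d$ onto $V\otimes G$ is a bounded bijection with bounded inverse $w\mapsto\big((\mathrm{id}\otimes g_i^*)w\big)_i$. So $V\otimes_\pi G$ is already complete and isomorphic to $V^d$, and it suffices to prove the UAP for $V^d$ with the maximum norm.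

By Step 3, $V$ has the UAP with some $(K,f)$. Let $E\subset V^d$ with $\dim E=k$, and let $E'\subset V$ be the span of the $d$ coordinate projections of $E$, so $\dim E'\le kd$. There is $T$ on $V$ that is the identity on $E'$, with $\|T\|\le K$ and rank at most $\max_{j\le kd}f(j)$. Then $T\oplus\cdots\oplus T$ is the identity on $E$, has norm at most $K$ and rank at most $d\max_{j\le kd}f(j)$. So $V^d$ has the UAP.

**Step 5: powers of $c_0$.** Taking all $V_i=c_0$, which is infinite-dimensional and an $\mathcal L_\infty$-space, we see that $\hat\otimes_\pi^mc_0$ has the UAP if and only if $m=1$. $\blacksquare$
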